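# Five shortest paths to a farthest point on most convex surfaces

## 1. Four shortest paths across a cube

A *closed convex surface* $S$ is the boundary of a compact convex set in $\mathbb R^3$ with nonempty interior. Its intrinsic distance $d_S(a,b)$ is the infimum of the lengths of curves on $S$ from $a$ to $b$. The infimum is attained, and $d_S$ induces the usual topology.

**Definition (segment, farthest point).** A *segment* is a shortest path on $S$. For $x\in S$, $F_x$ (or $F^S_x$) is the set of points $y\in S$ at maximal intrinsic distance from $x$.

How many segments can join $x$ to a point of $F_x$? On the round sphere $F_x=\{-x\}$, and infinitely many half great circles join $x$ to $-x$. On a cube we can do everything by hand.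

**Proposition 1 (cube).** Let $S=\partial[-\frac12,\frac12]^3$, $x_0=(0,0,\frac12)$, $y_0=(0,0,-\frac12)$. Then $F_{x_0}=\{y_0\}$, and exactly four segments join $x_0$ to $y_0$.

*Proof.* We first compute $d(x_0,y_0)$. Let $c$ be a path on $S$ from $x_0$ to $y_0$, let $t_2$ be the first time at which it reaches the bottom face, and $t_1$ the last time before $t_2$ at which it has height $\frac12$. Just after $t_1$ the path is on side faces, so $c(t_1)$ lies on an edge of the top face, and the part of $c$ before $t_1$ has length at least $\frac12$. Between $t_1$ and $t_2$ the height drops by $1$, so that part has length at least $1$. Just before $t_2$ the path is on side faces, so $c(t_2)$ is on an edge of the bottom face, and the last part has length at least $\frac12$. The total is at least $2$. Equality forces $c(t_1)$ to be the midpoint of a top edge, the first part to be straight, the middle part to be vertical, and the last part to be straight. This leaves exactly four paths, one over each side face, each of length $2$. So $d(x_0,y_0)=2$ with exactly four segments.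

It remains to see that every other point is nearer. Points of the top face are within $\sqrt{1/2}$. A point of a side face, after unfolding that face next to the top, is at $(\frac12+h,b)$ with $0\le h\le1$, $|b|\le\frac12$, so its distance is at most $\sqrt{9/4+1/4}<2$. Let $y=(a,b,-\frac12)\ne y_0$ be in the bottom face. By symmetry we may assume $|b|\le a$, $0<a\le\frac12$. Unfold the top, the side face at $a=\frac12$, and the bottom into a $3\times1$ rectangle with $x_0$ at the origin. Then $y$ is at $(2-a,b)$, and
$$d(x_0,y)^2\le(2-a)^2+b^2\le4-4a+2a^2=4-2a(2-a)<4.\qquad\square$$

So a cube has a point whose farthest point is joined to it by more than three segments. But the cube is symmetric, and so is the sphere. What changes for a surface without symmetry? Do four segments survive, can they be found near every point, and how many can there be? To ask this we need a notion of "typical surface".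

## 2. Baire category and the statement for most surfaces

Let $\mathcal S$ be the space of all closed convex surfaces with the Pompeiu–Hausdorff metric. It is a Baire space: a nonempty open subset is never of first category, that is, never a countable union of nowhere dense sets.

**Definition (most).** *Most* $S\in\mathcal S$ have a property if the set of $S\in\mathcal S$ without it is of first category in $\mathcal S$.

For example, most convex surfaces are not polyhedra. The set of polyhedra with at most $k$ vertices is closed in $\mathcal S$: in a convergent sequence the vertices subconverge, and convex hulls depend continuously on their vertices. It has empty interior, because smooth surfaces are dense (Fact A below). So the set of all polyhedra is of first category. We shall use polyhedra anyway, only as a dense set near which to work.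

The problem, whose source is "Points Joined By Three Shortest Paths On Convex Surfaces", is this.

**Problem.** Is it true, for most $S\in\mathcal S$, that for any $x\in S$ and $y\in F_x$, $x$ and $y$ are joined by at most $3$ segments?

**Theorem.** For most convex surfaces $S\in\mathcal S$:

1. the set of $x\in S$ such that $F_x$ is a single point $y$ and $x,y$ are joined by exactly five segments is dense in $S$;
2. every nonempty open subset of $S$ contains continuum many $x$ such that $F_x$ is a single point joined to $x$ by at least four segments;
3. any two points of $S$ are joined by at most five segments.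

So the answer to the Problem is no, and the sharp replacement for $3$ is $5$. For the negative answer, part 2 suffices, or part 1 with "at least five". Part 3 is an independent argument, in Section 10.

A count of parameters explains the number five. We shall see that a farthest point tends to have at least three segments, which determine $y$ from $x$. Every further segment imposes one equation on $x$, and $x$ has two parameters. So $3+2=5$ should occur and $6$ should not. The count is a heuristic; the work is to make the two extra segments actually appear, near any given point of a surface near any given surface.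

## 3. Convergence of segments and angles in nonnegative curvature

Segments are parametrized on $[0,1]$ proportionally to arclength.

**Fact A (smooth surfaces are dense).** $C^\infty$ surfaces with positive curvature are dense in $\mathcal S$.

*Proof.* Let $0\in\operatorname{int}K$, let $f$ be the gauge of $K$, and $f_\varepsilon$ its mollification by a symmetric kernel. Put $F_\varepsilon=f_\varepsilon+\varepsilon|\cdot|^2$. This is smooth with positive definite Hessian. By Jensen $f\le f_\varepsilon$, and $F_\varepsilon\to f$ locally uniformly. So, given $\delta\in(0,1)$, for small $\varepsilon$ we have $f\le F_\varepsilon\le f+\delta$ on $K$, and hence $(1-\delta)K\subset\{F_\varepsilon\le1\}\subset K$. Since $F_\varepsilon(0)<1$ and $F_\varepsilon$ is strictly convex, its gradient does not vanish on the level $1$. So the level is a smooth surface. Its second fundamental form is the Hessian, restricted to tangent vectors, divided by $|\nabla F_\varepsilon|$; it is positive. $\square$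

**Fact B (convergence).** Fix $P\in\mathcal S$ with $0$ inside. Identify all surfaces $S$ near $P$ with $P$ by the radial projection $R_S:P\to S$, and let $d_S$ also denote the pulled-back metric on $P$. If $S_n\to S$ (all near $P$), then $d_{S_n}\to d_S$ uniformly; $d_{S_n}$-segments with endpoints $x_n\to x$, $y_n\to y$ subconverge uniformly to $d_S$-segments from $x$ to $y$; and if $y_n\in F^{S_n}_{x_n}$, then $y\in F^S_x$.

*Proof.* Let $S=\partial K$, $S'=\partial K'$ with Hausdorff distance $\eta$. Support functions are maxima over the boundary, so $|h_K-h_{K'}|\le\eta$ on unit vectors. If $K$ contains the ball of radius $r$ about $0$, then $(1-\frac\eta r)h_K\le h_{K'}\le(1+\frac\eta r)h_K$, that is, $(1-\varepsilon)K\subset K'\subset(1+\varepsilon)K$ with $\varepsilon=\eta/r$.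

Let $R:S\to S'$ be the radial projection, $D=\max_S|a|$, and $a,b\in S$. Consider the path made of the radial segment from $R(a)$ to $(1+\varepsilon)a$, a shortest path of $(1+\varepsilon)S$ to $(1+\varepsilon)b$, and the radial segment to $R(b)$. It lies outside $\operatorname{int}K'$, and its length is at most $(1+\varepsilon)d_S(a,b)+4\varepsilon D$. The nearest-point projection to $K'$ is $1$-Lipschitz and maps points outside $\operatorname{int}K'$ to $S'$. Projecting the path gives
$$d_{S'}(Ra,Rb)\le(1+\varepsilon)d_S(a,b)+4\varepsilon D .$$
The reverse estimate is the same with $K,K'$ exchanged, since $(1+\varepsilon)^{-1}K'\subset K\subset(1-\varepsilon)^{-1}K'$. So $d_{S_n}\to d_S$ uniformly.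

For $d_{S_n}$-segments $\sigma_n$ we have $d_{S_n}(\sigma_n(t),\sigma_n(t'))=|t-t'|\,d_{S_n}(x_n,y_n)$. Uniform convergence of the metrics makes the $\sigma_n$ equicontinuous for $d_S$ up to errors tending to $0$. By Arzelà–Ascoli they subconverge uniformly to some $\sigma$ with $d_S(\sigma(t),\sigma(t'))=|t-t'|\,d_S(x,y)$, which is a segment. Finally pass to the limit in $d_{S_n}(x_n,y_n)\ge d_{S_n}(x_n,z)$ for every $z$. $\square$

**Fact C (Alexandrov; see Burago–Burago–Ivanov, *A Course in Metric Geometry*, Ch. 4, 10).** $S$ has curvature $\ge0$, and the following hold.

- Angles between segments from a point exist. The space of directions at $y$ is a circle of length $\theta(y)\le2\pi$, the *total angle*, with angle equal to circle distance.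
- Comparison angles $\tilde\angle$ are monotone, so an angle is at least its comparison angles.
- *Hinge inequality:* if segments from $y$ to $x$ and from $y$ to $z$ have lengths $d,s$ and make the angle $\alpha$, then $d(x,z)^2\le d^2+s^2-2ds\cos\alpha$.
- Segments do not branch.

At a vertex of a cube $\theta=\frac{3\pi}2$; at every other point of a cube $\theta=2\pi$. We note three consequences.

(C1) Two segments from $x$ of equal length and equal direction coincide: apply the hinge inequality with $\alpha=0$ and equal sides to their points at equal distance from $x$.

(C2) Two distinct segments $\sigma,\tau$ from $x$ to $y$ meet only in $x$ and $y$. Suppose they meet in an interior point $z$. Then $\sigma$ from $x$ to $z$ followed by $\tau$ from $z$ to $y$ is a segment; by non-branching from $y$ it equals $\tau$. So $\sigma=\tau$ on the part from $x$ to $z$, and by non-branching $\sigma=\tau$.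

(C3) If $y\ne y'$ and $d(x,y)=d(x,y')$, a segment $\sigma$ from $x$ to $y$ and a segment $\sigma'$ from $x$ to $y'$ meet only in $x$. A common point $z\ne x$ is at the same distance from $x$ along both, and it is neither $y$ nor $y'$, as that would give $y=y'$. Then $\sigma$ up to $z$ followed by $\sigma'$ is a segment sharing an initial part with $\sigma$ and of the same length, so $y=y'$ by non-branching, a contradiction.

**Fact D (interior points).** At an interior point of a segment the two opposite directions make angle $\pi$, because the comparison angle is $\pi$. A circle of length $\theta$ has diameter $\theta/2$, so $\theta=2\pi$ there, and for any third direction the angles to the two opposite ones add up to $\pi$. In particular a vertex of a polyhedron ($\theta<2\pi$) is never interior to a segment.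

A cone shows what this does. Let $x,y$ be at distance $1$ from the apex of a cone of total angle $\theta<2\pi$, in opposite directions of the circle of length $\theta$. Each side of the apex is a planar sector of angle $\theta/2<\pi$, in which $x,y$ are joined by a chord of length $2\sin(\theta/4)<2$. So there are two segments, one on each side of the apex, and none through it. Keep this picture.

**Fact E (lower semicontinuity of angles).** If $S_n\to S$, and segments $\sigma_n,\tau_n$ of $S_n$ from a common point converge to nondegenerate segments $\sigma,\tau$ of $S$, then $\angle(\sigma,\tau)\le\liminf\angle(\sigma_n,\tau_n)$.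

*Proof.* For fixed small $s$, the comparison angles at distance $s$ along both segments satisfy $\angle(\sigma_n,\tau_n)\ge\tilde\angle_n(s,s)\to\tilde\angle(s,s)$ by Fact B, and $\tilde\angle(s,s)\to\angle(\sigma,\tau)$ as $s\to0$. $\square$

The next lemma says that, seen from a farthest point, the segments back to $x$ leave no direction free.

**Lemma 1.** Let $y\in F_x$ and let $\eta$ be a segment from $y$ to some $z\ne y$. Then some segment $\sigma$ from $y$ to $x$ has $\angle(\sigma,\eta)\le\pi/2$.

*Proof.* Take interior points $z_k\to y$ of $\eta$ and, after passing to a subsequence, segments $\sigma_k$ from $z_k$ to $x$ converging to a segment $\sigma$ from $y$ to $x$. Suppose $\angle(\sigma,\eta)=\frac\pi2+2c$ with $c>0$. By Fact E the angle at $z_k$ between $\sigma_k$ and the part of $\eta$ toward $z$ is at least $\frac\pi2+c$ for large $k$. By Fact D the angle between $\sigma_k$ and the part toward $y$ is at most $\frac\pi2-c$. With $s=d(y,z_k)\to0$, the hinge inequality at $z_k$ gives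
$$d(x,y)^2\le d(x,z_k)^2+s^2-2s\,d(x,z_k)\sin c<d(x,z_k)^2$$
for large $k$, contradicting $y\in F_x$. $\square$

## 4. Polyhedra: developing along strips, and at least three segments

**Lemma 2.** Polyhedra all of whose vertices have total angle $>\pi$ are dense in $\mathcal S$.

*Proof.* By Fact A it suffices to approximate a $C^1$ surface $\Sigma$. Let $A_n\subset\Sigma$ be a finite $\frac1n$-net and $P_n=\partial\operatorname{conv}A_n$; then $P_n\to\Sigma$, and the vertices of $P_n$ lie in $A_n\subset\Sigma$. The spherical image of a vertex is the set of unit outward normals of support planes there. These sets have diameters tending to $0$ uniformly. Otherwise there are vertices $v_k$ of $P_{n_k}$, $n_k\to\infty$, each with two normals a fixed distance apart; in the limit there are two distinct support planes of $\Sigma$ at $v=\lim v_k\in\Sigma$, but $\Sigma$ is $C^1$. So the areas of the spherical images tend to $0$ uniformly, and that area equals $2\pi-\theta$. $\square$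

Fix such a polyhedron $P$, with an orientation. Every nonvertex is a *flat point*: it has a neighborhood isometric to a planar disc (across an edge, unfold).

**Lemma 3 (strips).** Let $x_0\ne y_0$ be nonvertices, $d_0=d(x_0,y_0)$, $0<\delta<d_0/4$. There are finitely many segments $\gamma_1,\dots,\gamma_k$ from $x_0$ to $y_0$. There are open sets $W_i\supset\gamma_i$, isometric (for lengths of curves) to planar neighborhoods of straight segments, with $W_i\cap W_j\subset B(x_0,\delta)\cup B(y_0,\delta)$ for $i\ne j$. For $(x,y)$ near $(x_0,y_0)$ each segment from $x$ to $y$ lies in exactly one $W_i$, and each $W_i$ contains at most one. In orientation-preserving isometric charts near $x_0$ and near $y_0$ with values in $\mathbb C$, there are $g_i(z)=a_iz+b_i$, $|a_i|=1$, such that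
$$d(x,y)=\min_i|g_ix-y|\quad\text{for }(x,y)\text{ near }(x_0,y_0),\tag{1}$$
and $W_i$ contains a segment from $x$ to $y$ exactly when $i$ attains the minimum. The directions of that segment at $x$ and at $y$ are, with $d=d(x,y)$,
$$v_i=\frac{g_i^{-1}y-x}{d},\qquad\tau_i=\frac{g_ix-y}{d},\qquad \tau_i=-a_iv_i.\tag{2}$$
Distinct segments have distinct $v_i$ and distinct $\tau_i$.

*Proof.* **Step 1: construct the strip of one segment.** Let $\gamma:[0,d_0]\to P$ be a segment from $x_0$ to $y_0$, here of unit speed. By Fact D it contains no vertex. For $r$ less than its distance to the vertices, the exponential map at $\gamma(t)$, which sends rays to straight paths unfolded across edges, gives an orientation-preserving local isometry $E_t$ from the planar disc $D(t,r)$ to $P$ with $E_t(s)=\gamma(s)$ for $s\in[0,d_0]\cap D(t,r)$. If two such discs overlap, the overlap is convex and contains a piece of $[0,d_0]$ on which both maps equal $\gamma$, so the maps agree on it. Hence they glue to a local isometry $E:N_r\to P$, where $N_r$ is the $r$-neighborhood of $[0,d_0]$, a convex set. For small $r$ it is injective. Otherwise there are $a_k\ne b_k$ in $N_{1/k}$ with equal images, with limits $a,b\in[0,d_0]$ and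 $\gamma(a)=\gamma(b)$, so $a=b$, contradicting local injectivity. Put $W=E(N_r)$, an open set; $E^{-1}$ develops $W$ into the plane.

**Step 2: segments inside a strip are straight.** If a segment lies in $W$, its development has the same length, and the chord between its endpoints lies in the convex set $N_r$ and corresponds to a path on $P$ that is not shorter than the segment. So the development is the chord. In particular each strip contains at most one segment between two given points.

**Step 3: finiteness and thinness.** If there were infinitely many segments from $x_0$ to $y_0$, a sequence of distinct ones would converge to a segment $\gamma$ and eventually lie in its strip, against Step 2. Now shrink $r$ so that $W_i\cap W_j\subset B(x_0,\delta)\cup B(y_0,\delta)$. This is possible: points of $W_i\cap W_j$ outside the balls, for a sequence $r\to0$, would have a limit point in $\gamma_i\cap\gamma_j=\{x_0,y_0\}$ outside the balls.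

**Step 4: nearby pairs.** For $(x,y)$ near $(x_0,y_0)$ every segment from $x$ to $y$ lies in some $W_i$, since otherwise Fact B gives a sequence of segments, none in a $W_i$, converging to some $\gamma_i$. It cannot lie in two: it is connected, meets both balls, and the balls are disjoint. Normalize the development of $W_i$ to extend the chart at $y_0$. Near $x_0$ it then differs from the chart at $x_0$ by an orientation-preserving isometry $g_i$. The straight path in $W_i$ from $x$ to $y$ has length $|g_ix-y|$, so $d(x,y)\le|g_ix-y|$, with equality if and only if this path is a segment. This gives (1). Formula (2) reads off directions, and $g_i^{-1}y-x=a_i^{-1}(y-g_ix)$. The last assertion is (C1). $\square$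

**Lemma 4.** If $x$ and $y\in F_x$ are nonvertices, the directions $\tau_i$ at $y$ of the segments to $x$ lie in no closed half-plane. In particular there are at least three segments, and no gap between consecutive $\tau_i$ is $\ge\pi$.

*Proof.* Suppose $\langle\tau_i,u\rangle\le0$ for all $i$, $|u|=1$. Then $|g_ix-(y+su)|^2=d^2-2sd\langle\tau_i,u\rangle+s^2\ge d^2+s^2$. By (1) with $(x_0,y_0)=(x,y)$ we get $d(x,y+su)>d(x,y)$ for small $s>0$, a contradiction. One or two unit vectors always lie in a closed half-plane, and so do all $\tau_i$ if a gap is $\ge\pi$. $\square$

**Example (cube, near the center of a face).** Use the vertical projection as chart on both the top and the bottom face. It reverses orientation on one of them, which affects neither (1) nor Lemma 4; it only means that the isometries $g_i$ reverse orientation. Unfolding over the four side faces gives, for $x=(p,q)$ near the center,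
$$g_1x=(2-p,q),\quad g_2x=(p,2-q),\quad g_3x=(-2-p,q),\quad g_4x=(p,-2-q).$$
A point equidistant from all four must be $(-p,-q)$, from the pairs $1,3$ and $2,4$. Its squared distances are $4+4q^2$ to $g_1x,g_3x$ and $4+4p^2$ to $g_2x,g_4x$. So the four images lie on a circle exactly when $|p|=|q|$. By Fact B a point $y\in F_x$ is near the center of the bottom face, and by Lemma 4 it is the circumcenter of at least three of the images. Hence near the center there are exactly four segments to the farthest point on the two diagonals, and exactly three off them.

## 5. Almost every point of a polyhedron has one farthest point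

We need one topological fact: two segments from $x$ to $y$ form a closed curve that separates $P$.

**Lemma 5.** Let $x\ne y$ be nonvertices, $\gamma_1,\gamma_2$ distinct segments from $x$ to $y$ with directions $v_1,v_2$ at $x$ and $\tau_1,\tau_2$ at $y$, and $J=\gamma_1\cup\gamma_2$.

(a) Let $\alpha,\alpha'$ be segments from $x$ meeting $J$ only in $x$, with directions at $x$ in different components of the circle of directions minus $\{v_1,v_2\}$. Then the endpoints of $\alpha,\alpha'$ other than $x$ lie in different components of $P\setminus J$.

(b) If $\gamma_3$ is a third segment from $x$ to $y$, then $(v_1,v_2,v_3)$ and $(\tau_1,\tau_2,\tau_3)$ have opposite cyclic orders.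

*Proof.* By (C2), $J$ is a simple closed curve of flat points, straight except at most at $x,y$. Traverse it along $\gamma_1$ from $x$ to $y$ and back along $\gamma_2$. Since $P$ is oriented, $J$ has a thin annular neighborhood which $J$ divides into a connected left half and a connected right half. By the Jordan curve theorem $P\setminus J$ has exactly two components, each with all of $J$ as boundary. Each half lies in one component, and the two halves lie in different ones, since otherwise one component would have no points near $J$. At $x$ the curve leaves in direction $v_1$ and arrives from direction $v_2$, so the left sector at $x$ is the counterclockwise open arc from $v_1$ to $v_2$. Likewise the left sector at $y$ is the counterclockwise open arc from $\tau_2$ to $\tau_1$.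

(a) $\alpha\setminus\{x\}$ and $\alpha'\setminus\{x\}$ are connected, disjoint from $J$, and start in different halves.

(b) The interior of $\gamma_3$ is connected and disjoint from $J$. So $v_3$ is in the left sector at $x$ if and only if $\tau_3$ is in the left sector at $y$: $(v_1,v_3,v_2)$ is counterclockwise if and only if $(\tau_2,\tau_3,\tau_1)$ is, that is, if and only if $(\tau_1,\tau_2,\tau_3)$ is. $\square$

Let $\rho(x)=\max_yd(x,y)$, a Lipschitz function. Let $G$ be the set of $x\in P$ that lie on no edge, are joined to each vertex by a unique segment, and at which $\rho$ is differentiable.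

**Lemma 6.** $G$ has full measure. For $x\in G$, $F_x$ is a single point, which is not a vertex.

*Proof.* **Step 1: $G$ has full measure.** Let $v$ be a vertex, $d(v,\cdot)$ differentiable at a nonvertex $x$, and $w$ the direction at $x$ of a segment to $v$. The gradient has norm $\le1$ and derivative $-1$ along $w$, so it equals $-w$. Thus $w$, and by (C1) the segment, is unique. Apply Rademacher's theorem to $\rho$ and to the finitely many functions $d(v,\cdot)$.

**Step 2: a farthest point of $x\in G$ is not a vertex.** This is where angles $>\pi$ enter. If $y\in F_x$ were a vertex, let $\sigma$ be the unique segment from $y$ to $x$, and $\eta$ a short straight segment from $y$ in the direction opposite to $\sigma$ on the circle of directions. Then $\angle(\sigma,\eta)=\theta(y)/2>\pi/2$, contradicting Lemma 1.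

**Step 3: the gradient of $\rho$ is constrained by each farthest point.** Let $x\in G$, $y\in F_x$, $w=\nabla\rho(x)$, and let $v_i$ be the directions at $x$ of the segments $\gamma_i$ to $y$. By (1), for $s>0$,
$$\rho(x+su)\ge d(x+su,y)=\min_i|x+su-g_i^{-1}y|=\rho(x)-s\max_i\langle v_i,u\rangle+O(s^2).$$
The left side is $\rho(x)+s\langle w,u\rangle+o(s)$. So $\langle-w,u\rangle\le\max_i\langle v_i,u\rangle$ for all $u$, that is, $-w\in\operatorname{conv}\{v_i\}$.

**Step 4: two farthest points give disjoint constraints.** Suppose $y'\ne y$ is also in $F_x$, with directions $v'_j$ at $x$. Then $-w\in\operatorname{conv}\{v'_j\}$ too. By (C3) the segments from $x$ to $y'$ meet the $\gamma_i$ only in $x$; so $y'\notin\bigcup\gamma_i$, and no $v'_j$ is a $v_i$. By Lemma 4 there are at least three $v_i$. If two of the $v'_j$ lay in different gaps of $\{v_i\}$ on the unit circle, some $v_i,v_{i'}$, one on each arc between them, would separate them. Then Lemma 5(a) for $J=\gamma_i\cup\gamma_{i'}$ would place the common endpoint $y'$ in two different components. So all $v'_j$ lie in one open arc between consecutive directions $v_i,v_{i+1}$. The line through $v_i,v_{i+1}$ has all $v'_j$ strictly on one side and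 all the $v$'s on the other closed side. The two convex hulls are disjoint, but both contain $-w$, a contradiction. $\square$

## 6. Exactly three segments: a cross-ratio argument

**Lemma 7.** Every nonempty open $O\subset P$ contains $x_0\in G$ joined to $\{y_0\}=F_{x_0}$ by exactly three segments.

*Proof.* **Step 1: reduce to four concyclic images.** Choose $x_0\in G\cap O$ minimizing the number $k(x)$ of segments from $x$ to the point of $F_x$; let $k=k(x_0)$. By Lemma 4, $k\ge3$. Suppose $k\ge4$. For $x\in G$ near $x_0$, $F_x=\{y(x)\}$ with $y(x)$ near $y_0$ by Fact B, and each segment from $x$ to $y(x)$ lies in some $W_i$, at most one in each. By minimality exactly one lies in each. So for $x$ in a dense subset of a neighborhood of $x_0$, the points $g_1x,\dots,g_4x$ lie on a circle centered at $y(x)$. They are distinct near $x_0$, because $g_ix_0=y_0+d\tau_i$ with distinct $\tau_i$.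

**Step 2: turn concyclicity into proportional polynomials.** Put $\ell_{ij}(z)=g_iz-g_jz$, polynomials of degree $\le1$, not identically $0$ and without zeros near $x_0$. The cross-ratio $\ell_{13}\ell_{24}/(\ell_{14}\ell_{23})$ of four concyclic points is real. It is real on a dense set, hence on a neighborhood of $x_0$, and it is holomorphic there. So it is a constant $c\ne0$. The identity
$$\ell_{12}\ell_{34}-\ell_{13}\ell_{24}+\ell_{14}\ell_{23}=0$$
(expand it) gives $c-1=\ell_{12}\ell_{34}/(\ell_{14}\ell_{23})\ne0$. So the three products
$$\ell_{12}\ell_{34},\qquad\ell_{13}\ell_{24},\qquad\ell_{14}\ell_{23}\tag{3}$$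
are nonzero constant multiples of one another, as polynomials.

**Step 3: exclude that no $\ell_{ij}$ has a root in $\mathbb C$.** In that case all $\ell_{ij}$ are constant, so $a_1=a_2=a_3=a_4=a$ and $\tau_i=-av_i$ by (2). A rotation carries $v_1,v_2,v_3$ to $\tau_1,\tau_2,\tau_3$, preserving cyclic order. This contradicts Lemma 5(b).

**Step 4: if some $\ell_{ij}$ has a root $\zeta$, show that all four $g_i$ agree at $\zeta$.** All three products (3) vanish at $\zeta$. So the equivalence relation $g_i\zeta=g_j\zeta$ on $\{1,2,3,4\}$ contains one pair from each of the three perfect matchings $12|34$, $13|24$, $14|23$. Three such pairs form a star (for example $12,13,14$) or a triangle (for example $12,13,23$). So at least three of the $g_i$ agree at $\zeta$. Suppose exactly three do, say $g_1,g_2,g_3$. Then $\ell_{12},\ell_{13},\ell_{23}$ are nonzero multiples of $z-\zeta$. Cancelling this factor in (3), we see that $\ell_{34},\ell_{24},\ell_{14}$ are proportional; they are nonzero at $\zeta$. If they have a (common) root $\zeta'$, then $\zeta'\ne\zeta$, and $\ell_{12}=\ell_{14}-\ell_{24}$ vanishes at both $\zeta'$ and $\zeta$, so $\ell_{12}\equiv0$, a contradiction. If they are constant, then $a_1=a_4=a_2$,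 so $\ell_{12}$ is constant, a contradiction.

**Step 5: exclude this case as well.** Now $g_i\zeta=b$ for $i=1,\dots,4$. Then $|g_ix_0-b|=|x_0-\zeta|$ for all four $i$, so $b$ is the center $y_0$ of the circle through the $g_ix_0$. Hence $g_i^{-1}y_0=\zeta$ for all four $i$, and by (2) $v_1=v_2=v_3=v_4$ at $x_0$, a contradiction. $\square$

## 7. No fourth segment near $x_0$ on $P$, and a vertex placed on a segment

The first thing to try is what happened on the cube: stay on $P$, and look for $x$ near $x_0$ where a fourth or fifth image joins the circle. The next lemma shows exactly where this stops.

**Lemma 8.** Let $O\subset P$ be nonempty and open, $x_0\in O$, $y_0$, $\gamma_1,\gamma_2,\gamma_3$ as in Lemma 7, and $W_1,W_2,W_3$ as in Lemma 3. For $x$ near $x_0$, $F_x$ is a single point $y(x)$, a real-analytic function of $x$, and $x,y(x)$ are joined by exactly three segments, one in each $W_i$.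

*Proof.* For $x$ near $x_0$, a point $y\in F_x$ is near $y_0$ by Fact B, so $x,y$ are nonvertices. By Lemma 4 there are at least three segments; by Lemma 3 at most one in each of three strips. So there is exactly one in each, and $y$ is the circumcenter of the distinct points $g_1x,g_2x,g_3x$, which are not collinear since they lie on a circle. The circumcenter of noncollinear points is a real-analytic function of them. $\square$

So near $x_0$ the polyhedron has exactly three segments everywhere: there are only three strips, and no fourth image is available. We must change the surface. The cone of Section 3 suggests how. Put a small vertex $p_1$ on $\gamma_1$. A segment cannot pass through a vertex. When $x$ moves across, the segment in $W_1$ must at some moment switch from one side of $p_1$ to the other, and at that moment there should be two segments in $W_1$: in total $2+1+1=4$. Since $x$ has two parameters, we can put a second vertex $p_2$ on $\gamma_2$ and ask for both switches at once: $2+2+1=5$. The switch must be detected in a way that survives Hausdorff perturbation, so that it holds for an open set of surfaces. A winding number does this.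

**The points $p_1,p_2$ and the square $Q$.** Fix $P,O,x_0,y_0,\gamma_i,W_i$ as in Lemma 8, with $d=d(x_0,y_0)$, $\delta<d/4$. Translate coordinates so that $0$ is inside $P$; all surfaces near $P$ are identified with $P$ as in Fact B. For $x$ near $x_0$ let $\gamma_i(x)\subset W_i$ be the three segments of Lemma 8 and $\tau_i(x)$ their directions at $y(x)$. In the chart at $x_0$, developed along $W_i$, $\gamma_i(x)$ is the straight segment $[x,Y_i(x)]$ with $Y_i=g_i^{-1}\circ y$.

A line contains at most two unit vectors of the form $\pm v$, so among the distinct unit vectors $v_1,v_2,v_3$ at $x_0$ two are linearly independent, say $v_1,v_2$. As $x_0$ is on no edge, it is in the interior of a face $H$, and for small $t>0$ the points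
$$p_i=x_0+t\,d\,v_i\in\gamma_i\qquad(i=1,2)$$
are in the interior of $H$. Measure the side on which $\gamma_i(x)$ passes $p_i$ by
$$D_i(x)=\det\big(Y_i(x)-x,\;p_i-x\big),$$
which is positive when $p_i$ is to the left of $\gamma_i(x)$ and negative when it is to the right. Since $Y_i(x_0)=x_0+dv_i$, we have $D_i(x_0)=0$ and
$$dD_i(x_0)\xi=\det(dY_i\xi-\xi,\;t\,d\,v_i)+\det(d\,v_i,-\xi)=-d\big[(1-t)\det(v_i,\xi)+t\det(v_i,dY_i\xi)\big].$$
As $t\to0$ these forms tend to $-d\det(v_i,\cdot)$, $i=1,2$, which are independent. Fix $t$ so small that $dD_1,dD_2$ are independent at $x_0$. Then $(D_1,D_2)$ is a diffeomorphism near $x_0$. For small $\varepsilon$ let $Q\subset O$ be the compact neighborhood of $x_0$ that it maps onto $[-\varepsilon,\varepsilon]^2$, and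
$$Q_i^\pm=\{x\in Q:D_i(x)=\pm\varepsilon\}.$$
Let $B$ be an open disc about $y_0$. Choose $B$ small, and then $\varepsilon$ small, so that the following hold: Lemma 8 and the above hold for all $x\in Q$; $Q\subset B(x_0,\delta)$, $B\subset B(y_0,\delta)$, $y(Q)\subset B$; $Q$ and $\overline B$ lie in each $W_i$; $p_1,p_2\notin Q\cup\overline B$; and for $i=1,2$, in the planar strip $W_i$ with $\gamma_i$ pointing in the positive real direction, the arguments of $z-p_i$ lie in $(\frac{3\pi}4,\frac{5\pi}4)$ for $z\in Q$ and in $(-\frac\pi4,\frac\pi4)$ for $z\in\overline B$. The last condition is possible because $x_0-p_i$ and $y_0-p_i$ have arguments $\pi$ and $0$.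

**Definition (index).** For $i=1,2$ and a curve $\sigma\subset W_i\setminus\{p_i\}$ from $x\in Q$ to $y\in\overline B$, the integer $j_i(\sigma)$ is defined by
$$(\text{total change of }\arg(z-p_i)\text{ along }\sigma)=\vartheta(y)-\vartheta(x)+2\pi j_i(\sigma),$$
with the branches $\vartheta(x)\in(\frac{3\pi}4,\frac{5\pi}4)$, $\vartheta(y)\in(-\frac\pi4,\frac\pi4)$ of $\arg(z-p_i)$.

The index is locally constant under uniform convergence of curves in $W_i\setminus\{p_i\}$, the endpoints being allowed to move in $Q$ and $\overline B$. As an example, compute it for straight $\sigma$. Here $\vartheta(y)-\vartheta(x)\in(-\frac{3\pi}2,-\frac\pi2)$. If $p_i$ is on the left, $\sigma$ turns counterclockwise about $p_i$, the change is in $(0,\pi)$, so $2\pi j_i\in(\frac\pi2,\frac{5\pi}2)$ and $j_i=1$. If $p_i$ is on the right, the change is in $(-\pi,0)$, so $2\pi j_i\in(-\frac\pi2,\frac{3\pi}2)$ and $j_i=0$. Hence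
$$j_i(\gamma_i(x))=1\ \ (x\in Q_i^+),\qquad j_i(\gamma_i(x))=0\ \ (x\in Q_i^-).\tag{4}$$

## 8. The three-strip structure survives small perturbation

**Lemma 9.** There is an open neighborhood $\mathcal N$ of $P$ in $\mathcal S$ such that for $S\in\mathcal N$, $x\in Q$, $y\in F^S_x$:

(a) $y\in B$, and each $d_S$-segment from $x$ to $y$ lies in exactly one of $W_1,W_2,W_3$;

(b) each $W_i$ $(i=1,2,3)$ contains a $d_S$-segment from $x$ to $y$;

(c) $F_x^S=\{y\}$;

(d) for $i=1,2$, each segment in $W_i$ from $x\in Q_i^+$ (resp. $Q_i^-$) to $y$ avoids $p_i$ and has $j_i=1$ (resp. $0$).

*Proof.* If one of these fails in every neighborhood, there are $S_n\to P$, $x_n\to x$ in $Q$, and $y_n\in F^{S_n}_{x_n}$ violating it. By Fact B and Lemma 8, $y_n\to y(x)\in B$, and every sequence of $d_{S_n}$-segments from $x_n$ to $y_n$ subconverges to some $\gamma_i(x)$. We rule out the four violations in turn.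

**Step 1: (a), each segment chooses one strip.** As $\gamma_i(x)\subset W_i$ and $W_i$ is open, a subconvergent sequence of segments is eventually in $W_i$. A curve from $Q$ to $B$ cannot lie in $W_i\cap W_j$, $i\ne j$: it is connected, meets both $B(x_0,\delta)$ and $B(y_0,\delta)$, and these balls are disjoint and contain $W_i\cap W_j$ in their union. This gives (a). It also shows that segments $\sigma_n\subset W_i$ from $x_n$ to $y_n$ converge to $\gamma_i(x)$: any limit $\gamma_j(x)$ of a subsequence forces $\sigma_n\subset W_j$ eventually, so $j=i$.

**Step 2: (d), the indices at the sides of $Q$ persist.** If $x_n\in Q_i^\pm$, then $x\in Q_i^\pm$ as this set is closed, and $\gamma_i(x)$ avoids $p_i$ because $D_i(x)\ne0$. Segments $\sigma_n\subset W_i$ converge to $\gamma_i(x)$, so eventually they avoid $p_i$ and have its index, given by (4).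

**Step 3: (b), no strip becomes empty.** Suppose $W_3$ contains no segment from $x_n$ to $y_n$; the other indices are identical. We have $\tau_1(x)\ne-\tau_2(x)$, since otherwise, with only three directions, one gap would be $\pi$, against Lemma 4. So the unit vector $u$ opposite to $\tau_1+\tau_2$ is defined and makes angles $>\pi/2$ with $\tau_1(x)$ and $\tau_2(x)$. Let $z$ be at a small distance from $y(x)$ in direction $u$, let $\eta$ be the segment from $y(x)$ to $z$, and let $\eta_n$ be $d_{S_n}$-segments from $y_n$ to $z$. Then $\eta_n\to\eta$, since $\eta$ is the unique segment between its endpoints. By Lemma 1 on $S_n$ there are segments $\sigma_n$ from $y_n$ to $x_n$ with $\angle(\sigma_n,\eta_n)\le\pi/2$. By (a) they are in $W_1\cup W_2$, so a subsequence converges to $\gamma_i(x)$ with $i\in\{1,2\}$. Fact E gives $\angle(\gamma_i(x),\eta)\le\pi/2$, a contradiction.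

**Step 4: (c), the farthest point stays unique.** Suppose $y_n\ne y_n'$ are both in $F^{S_n}_{x_n}$; both tend to $y(x)$. By (b) there are segments $\sigma^i_n\subset W_i$ from $y_n$ to $x_n$, converging to $\gamma_i(x)$, $i=1,2,3$. Let $\beta_{12},\beta_{23},\beta_{31}$ be the gaps between the $\tau_i(x)$. They sum to $2\pi$, and by Lemma 4 each is $<\pi-2c$ for some $c>0$; so each gap equals the angle between its two directions. The directions of $\sigma_n^1,\sigma_n^2,\sigma_n^3$ divide the circle of directions at $y_n$, of length $\le2\pi$, into three arcs, one for each pair of indices. An arc is at least as long as the angle between its ends, so by Fact E the liminf of the lengths is at least $\beta_{12},\beta_{23},\beta_{31}$ respectively. As the lengths sum to at most $2\pi$, they converge to the $\beta$'s, and are $<\pi-2c$ for large $n$. So the direction at $y_n$ of a segment to $y_n'$ makes an angle $\le\frac\pi2-c$ with some $\sigma_n^i$. With $s_n=d_{S_n}(y_n,y_n')\to0$ and $d_n=d_{S_n}(x_n,y_n)\to d_P(x,y(x))>0$ the hinge inequality gives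
$$d_{S_n}(x_n,y_n')^2\le d_n^2+s_n^2-2d_ns_n\sin c<d_n^2$$
for large $n$, contradicting $y_n'\in F^{S_n}_{x_n}$. $\square$

## 9. Two simultaneous switches: five segments on most surfaces

**Raising the vertices.** We now make $p_1,p_2$ impassable. Put
$$P_h=\partial\operatorname{conv}\big(P\cup\{(1+h)p_1,(1+h)p_2\}\big),\qquad h>0.$$
Let $\lambda$ be the linear functional with $\lambda=1$ on $H$ and $\lambda\le1$ on $P$. On the hull $\lambda\le1+h$, with equality exactly on the segment between $(1+h)p_1$ and $(1+h)p_2$. So both points are vertices of $P_h$. In the radial identification they correspond to $p_1,p_2$. Since $P_h\to P$, fix $h$, arbitrarily small, with $P_h\in\mathcal N$. By Fact D no $d_{P_h}$-segment has $p_1$ or $p_2$ in its interior.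

There is an open neighborhood $\mathcal N_h\subset\mathcal N$ of $P_h$ such that for $S\in\mathcal N_h$ and $x\in Q$ no $d_S$-segment from $x$ to the point of $F^S_x$ passes through $p_1$ or $p_2$. Otherwise there are such segments for a sequence $S_n\to P_h$, and by Fact B a limit is a $d_{P_h}$-segment from a point of $Q$ to a point of $B$ (Lemma 9(a) for $P_h$) through $p_1$ or $p_2$. Since $p_1,p_2\notin Q\cup\overline B$, that point is in its interior, a contradiction.

We use the Poincaré–Miranda theorem: if $\psi_1,\psi_2$ are continuous on $[-\varepsilon,\varepsilon]^2$ and, for $i=1,2$, $\psi_i>0$ where the $i$-th coordinate is $\varepsilon$ and $\psi_i<0$ where it is $-\varepsilon$, then $\psi_1,\psi_2$ have a common zero. In one variable this is the intermediate value theorem.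

**Lemma 10.** For every $S\in\mathcal N_h$ there is $x\in Q$ with $F_x=\{y\}$ and at least five segments from $x$ to $y$. There are continuum many $x\in Q$ with $F_x=\{y\}$ and at least four segments from $x$ to $y$.

*Proof.* **Step 1: define the sets between which the switch takes place.** By the choice of $\mathcal N_h$, the index $j_i$ is defined for every segment in $W_i$ from $x\in Q$ to the point of $F_x$. Let $A_i^+$ (resp. $A_i^-$), $i=1,2$, be the set of $x\in Q$ for which some such segment has $j_i\ge1$ (resp. $\le0$). By Lemma 9(b), $A_i^+\cup A_i^-=Q$. By Lemma 9(d),
$$Q_i^+\cap A_i^-=\emptyset=Q_i^-\cap A_i^+ .$$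
In particular $Q_i^\pm\subset A_i^\pm$, so both sets are nonempty.

**Step 2: these sets are closed.** Let $x_n\to x$ in $Q$, with segments $\sigma_n\subset W_i$ from $x_n$ to the point of $F_{x_n}$, all of index $\ge1$ (or all $\le0$). By Fact B a subsequence converges to a segment $\sigma$ from $x$ to the point of $F_x$. By Lemma 9(a), $\sigma$ lies in some $W_j$; since $W_j$ is open, $\sigma_n\subset W_j$ for large $n$ in the subsequence, and by the uniqueness in Lemma 9(a) $j=i$. Since $\sigma$ avoids $p_i$, $j_i(\sigma)=j_i(\sigma_n)$ for large $n$.

**Step 3: both switches at one point.** The continuous function $\psi_i=\operatorname{dist}(\cdot,A_i^-)-\operatorname{dist}(\cdot,A_i^+)$ is positive on $Q_i^+$ and negative on $Q_i^-$. By Poincaré–Miranda on $Q\cong[-\varepsilon,\varepsilon]^2$, in the coordinates $(D_1,D_2)$, there is $x$ with $\psi_1(x)=\psi_2(x)=0$. For each $i$, $x\in A_i^+\cup A_i^-$, so one of the two distances vanishes, hence both do, and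
$$x\in A_1^+\cap A_1^-\cap A_2^+\cap A_2^-.$$
With $F_x=\{y\}$ from Lemma 9(c), there are two segments from $x$ to $y$ of different index in $W_1$, two in $W_2$, and one in $W_3$. By Lemma 9(a) these are five distinct segments.

**Step 4: one switch, continuum many times.** For $s\in[-\varepsilon,\varepsilon]$ the arc $\{D_2=s\}\cap Q$ is connected and meets $Q_1^+\subset A_1^+$ and $Q_1^-\subset A_1^-$. It is covered by the closed sets $A_1^\pm$, so it contains a point of $A_1^+\cap A_1^-$. There we have at least $2+1+1=4$ segments. Points for distinct $s$ are distinct. $\square$

**Proof of part 2, and of part 1 with "at least five".** Let $(B_m)$ be the open balls of $\mathbb R^3$ with rational centers and radii, and $\mathcal U_m=\{S\in\mathcal S:S\cap B_m\ne\emptyset\}$, an open set. Let $\mathcal V_m$ be the interior of the set of $S\in\mathcal U_m$ such that $S\cap B_m$ contains a point $x$ with $F_x=\{y\}$ joined to $x$ by at least five segments, and continuum many $x$ with $F_x$ a single point joined to $x$ by at least four segments.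

We show that $\mathcal V_m$ is dense in $\mathcal U_m$. Given $S\in\mathcal U_m$, Lemma 2 provides $P\in\mathcal U_m$, of the kind fixed in Section 4, arbitrarily close to $S$. Carry out the construction with $O=P\cap B_m$; the origin for the radial identification is any point inside $P$, and $B_m$ is left where it is. Since $Q\subset B_m$ is compact, $R_{S'}(Q)\subset B_m$ for all $S'$ in some neighborhood of $P$. For small $h$ the polyhedron $P_h$ is in this neighborhood, and Lemma 10 applies to all $S'$ near $P_h$. So $P_h\in\mathcal V_m$ for arbitrarily small $h$.

Thus $\mathcal V_m$ is open and dense in the open set $\mathcal U_m$, and $\mathcal U_m\setminus\mathcal V_m$ is nowhere dense in $\mathcal S$. A surface $S\notin\bigcup_m(\mathcal U_m\setminus\mathcal V_m)$ is in $\mathcal V_m$ for every $B_m$ that it meets, and every nonempty open subset of $S$ contains a nonempty $S\cap B_m$. So $S$ has the asserted properties. $\square$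

**Answer to the Problem.** For most $S$ there are $x$ and $y\in F_x$ joined by at least five segments. So the surfaces with the property of the Problem form a set of first category. As $\mathcal S$ is a nonempty Baire space, the complement of that set is not of first category. The answer is no.

## 10. No two points with six segments: transversality

Part 3 concerns arbitrary pairs of points. Count again: a point $x$ and six initial vectors $w_i$ are $2+12=14$ parameters; that the six geodesics have the same endpoint and the same length is $5\cdot3=15$ conditions. (With five geodesics it is $12$ parameters and $12$ conditions.) We must show that a small change of the surface makes the $15$ conditions independent.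

**Step 1: reduce to one closed set.** Let $\mathcal C_n$ be the set of $S$ having points $x,y$ joined by six segments with pairwise Hausdorff distances (in $\mathbb R^3$) at least $1/n$. By (C2), distinct segments with the same endpoints are distinct compact sets, so a surface with two points joined by six segments lies in $\bigcup_n\mathcal C_n$. Two segments from $x$ of length $r$ have Hausdorff distance $\le r$, since every point of one is within $r$ of $x$, which belongs to the other; so the six segments have length at least $1/n$. By Fact B, six such segments on $S_k\to S$ subconverge to six segments on $S$ with the same bounds. So $\mathcal C_n$ is closed, and it remains to show that it has empty interior.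

**Step 2: set up a finite-dimensional family of surfaces.** By Fact A it suffices to find surfaces outside $\mathcal C_n$ arbitrarily close to a given $C^\infty$ surface $M=S_0$ of positive curvature. Let $\nu$ be its outward normal and $II=\langle d\nu\,\cdot,\cdot\rangle>0$. For $\varphi_1,\dots,\varphi_N\in C^\infty(M)$ and small $u\in\mathbb R^N$ put
$$\Lambda_u=\mathrm{id}+\sum_au_a\varphi_a\nu,\qquad S_u=\Lambda_u(M),\qquad g_u=\Lambda_u^*\langle\cdot,\cdot\rangle .$$
For small $u$, $S_u$ is an embedded closed surface of positive curvature, hence convex by Hadamard's theorem, and $S_u\to S_0$ as $u\to0$. Let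
$$\mathcal D=\{(x,w_1,\dots,w_6):x\in M,\ w_i\in T_xM\setminus0\},$$
of dimension $14$, and
$$\Psi(u;x,w_1,\dots,w_6)=\big(\exp^u_xw_i,\;|w_i|_{g_u}\big)_{i=1}^6\in(M\times\mathbb R)^6,$$
where $\exp^u$ is the exponential map of $g_u$. Let $\Delta$ be the diagonal of $(M\times\mathbb R)^6$, of codimension $15$. Let $K(u)\subset\mathcal D$ be the set of points with $\Psi\in\Delta$ such that all six geodesics $s\mapsto\exp^u_x(sw_i)$, $s\in[0,1]$, are $g_u$-minimizing and their $\Lambda_u$-images have pairwise Hausdorff distance at least $1/n$. Then $S_u\in\mathcal C_n$ if and only if $K(u)\ne\emptyset$.

On $K(u)$ we have $1/n\le|w_i|_{g_u}\le\operatorname{diam}(M,g_u)$ by Step 1, and all conditions are closed. So $\bigcup_{|u|\le\delta}\{u\}\times K(u)$ is compact for small $\delta>0$. Consequently, for every neighborhood $\mathcal O$ of $K(0)$ we have $K(u)\subset\mathcal O$ for small $u$: otherwise points of $K(u_k)\setminus\mathcal O$ with $u_k\to0$ would subconverge to a point of $K(0)$ outside $\mathcal O$. The set $K(0)$ does not depend on the choice of the $\varphi_a$. If $K(0)=\emptyset$, then $S_0\notin\mathcal C_n$ and we are done.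

**Lemma 11.** For each $\kappa=(x,w_1,\dots,w_6)\in K(0)$ there are twelve functions such that, if they are among the $\varphi_a$, $d\Psi$ is onto at $(0,\kappa)$.

*Proof.* **Step (i): separate the six geodesics.** Let $\sigma_i:[0,\ell]\to M$ be the six unit speed minimizing geodesics from $x$ to $y$. By (C2) their interiors are pairwise disjoint. Fix interior points $m_i\in\sigma_i$ and discs around the $m_i$ avoiding $x,y$ and all $\sigma_j$, $j\ne i$. A function $\varphi$ supported in the $i$-th disc changes none of the norms $|w_1|,\dots,|w_6|$, as the metric at $x$ is unchanged. It changes no $\exp_xw_j$ with $j\ne i$, as the metric near $\sigma_j$ is unchanged. Let $e\in T_yM$ be the derivative of $\exp_xw_i$ for the variation $\mathrm{id}+\epsilon\varphi\nu$. The metric of this variation is $g_\epsilon=g_0+\epsilon h+O(\epsilon^2)$ with $h=2\varphi\,II$: the terms containing $d\varphi$ are multiplied by products of $\nu$ with tangent vectors, which vanish. Let $T=\sigma_i'$, let $n$ be the unit normal field along $\sigma_i$ (parallel, as is $T$), and let $V$ be the variation field of the geodesics $\sigma_\epsilon(s)=\exp^\epsilon_x(sw_i/\ell)$. Then $V(0)=0$, $D_sV(0)=0$, $V(\ell)=e$.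

**Step (ii): the tangential part of $e$.** The $\sigma_\epsilon$ have unit $g_\epsilon$-speed. Differentiating $g_\epsilon(\sigma_\epsilon',\sigma_\epsilon')=1$ at $\epsilon=0$ gives $h(T,T)+2\langle D_sV,T\rangle=0$, and integration gives
$$\langle e,T(\ell)\rangle=-\tfrac12\int_0^\ell h(T,T)\,ds=-\int_0^\ell\varphi\,II(T,T)\,ds.\tag{5}$$

**Step (iii): the normal part of $e$, when $\varphi=0$ along $\sigma_i$.** Linearizing the geodesic equation gives
$$D_s^2V+R(V,T)T+\Gamma'(T,T)=0,\qquad\langle\Gamma'(T,T),n\rangle=(\nabla_Th)(T,n)-\tfrac12(\nabla_nh)(T,T).$$
If $\varphi=0$ along $\sigma_i$, then $h=0$ along $\sigma_i$, so $\nabla_Th=0$ and $(\nabla_nh)(T,T)=2(\partial_n\varphi)\,II(T,T)$. For $j=\langle V,n\rangle$, with $K$ here the Gauss curvature,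
$$j''+Kj=(\partial_n\varphi)\,II(T,T),\qquad j(0)=j'(0)=0 .$$
By variation of constants
$$j(\ell)=\int_0^\ell G(s)\,\partial_n\varphi\,II(T,T)\,ds,\tag{6}$$
where $G(s)$ is the value at $\ell$ of the solution of $f''+Kf=0$ with $f(s)=0$, $f'(s)=1$. For $0<s<\ell$ the points $\sigma_i(s),\sigma_i(\ell)$ are not conjugate: otherwise $\sigma_i$, run backward from $\sigma_i(\ell)$, would not minimize beyond $\sigma_i(s)$, but it minimizes up to $\sigma_i(0)$. So $G\ne0$ on $(0,\ell)$. Since $G>0$ near $\ell$ and $G$ is continuous, $G>0$ on $(0,\ell)$.

**Step (iv): choose the twelve functions.** In Fermi coordinates $(s,\mu)$ along $\sigma_i$ near $m_i$, with $\mu$ increasing in the direction $n$, take a bump function $\chi\ge0$ supported in the $i$-th disc with $\chi(m_i)>0$. Put $\varphi_{i,1}=\chi$, $\varphi_{i,2}=\mu\chi$. For $\varphi_{i,1}$, by (5) the tangential part of $e$ is negative, since $II>0$. For $\varphi_{i,2}$, which vanishes along $\sigma_i$ and has $\partial_n\varphi_{i,2}=\chi$ there, the tangential part is $0$ by (5) and the normal part is positive by (6). So the two vectors $e$ span $T_yM$, and the image of $d\Psi$ contains $T_yM\times0$ in the $i$-th factor, for each $i$. Finally, varying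 $w_i$ radially changes $|w_i|$ to first order and affects only the $i$-th factor. Hence $d\Psi$ is onto. $\square$

**Step 3: choose one finite family for all of $K(0)$.** Surjectivity at $(0,\kappa)$ persists for $\kappa'$ near $\kappa$ and after adding further functions. Since $K(0)$ is compact, finitely many of the neighborhoods so obtained cover it. Let $\varphi_1,\dots,\varphi_N$ be all the corresponding functions. Then $d\Psi$ is onto at all points of $\{0\}\times K(0)$, hence, by openness and compactness, on $\{|u|<\delta\}\times\mathcal O$ for some open neighborhood $\mathcal O\supset K(0)$ and some $\delta>0$.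

**Step 4: almost every $u$ avoids the diagonal.** As $\Psi$ is a submersion there, $\Psi^{-1}(\Delta)\cap(\{|u|<\delta\}\times\mathcal O)$ is empty or a manifold of dimension $N+14-15=N-1$. Its smooth projection to $\mathbb R^N$ has measure $0$. So there are arbitrarily small $u$ such that no point of $\{u\}\times\mathcal O$ is mapped by $\Psi$ into $\Delta$ and also $K(u)\subset\mathcal O$. Points of $K(u)$ are mapped into $\Delta$, so $K(u)=\emptyset$, that is, $S_u\notin\mathcal C_n$.

Hence each $\mathcal C_n$ is closed with empty interior, and $\bigcup_n\mathcal C_n$ is of first category. Outside it, any two points are joined by at most five segments, which is part 3. Together with Section 9, "at least five" in part 1 becomes "exactly five" for most $S$, and the Theorem is proved. $\blacksquare$
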